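# Irrational $\ell^2$-Betti numbers from finitely generated torsion groups

## 1. Three theorems and the group ring problem behind them

Throughout, $B^{(2)}(G)$ is the set of $\ell^2$-Betti numbers arising from a finitely generated group $G$; the definition follows directly after the statements.

**Theorem A.** There is a finitely generated torsion group $G$ such that $B^{(2)}(G)$ contains an irrational (even a transcendental) number.

**Theorem B.** Let $Q$ be an infinite finitely generated group and $p$ a prime. There is an integer $m\ge 1$ such that for every real $t\ge 0$ there are a finitely generated group $G$ with $t\in B^{(2)}(G)$ and an exact sequence $1\to K\to G\to Q^m\to 1$, where $K$ is a locally finite $p$-group, nilpotent of class $\le 2$, of exponent dividing $p$ if $p$ is odd and dividing $4$ if $p=2$.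

**Corollary C.** Let $p$ be a prime and $t\ge 0$ real.

1. $t\in B^{(2)}(G)$ for some finitely generated $p$-group $G$ (every element has $p$-power order), and $G$ can be chosen amenable.
2. If $p$ is odd, there is $k$, depending only on $p$, such that for every $t\ge 0$ the group $G$ can be chosen of finite exponent dividing $p^{k+1}$.

Now the words. Let $A\in M_{n\times m}(\mathbb{Q}G)$ be a matrix over the rational group ring. It acts on row vectors by right multiplication, $\ell^2(G)^n\to\ell^2(G)^m$, $\xi\mapsto\xi A$. Its kernel is a closed subspace, invariant under left translation by $G$.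

**Definition (von Neumann dimension).** Let $P$ be the orthogonal projection onto a closed $G$-invariant subspace of $\ell^2(G)^n$. Its dimension is
$$\dim_{\mathcal N(G)}=\sum_{i=1}^n\langle Pe_i,e_i\rangle ,$$
where $e_i\in\ell^2(G)^n$ has the identity element of $G$ in coordinate $i$ and $0$ elsewhere. Here $\mathcal N(G)$ is the group von Neumann algebra. The set $B^{(2)}(G)$ consists of all numbers $\dim_{\mathcal N(G)}\ker(A)$, for all $m,n$ and all $A\in M_{n\times m}(\mathbb{Q}G)$.

Using $\mathbb ZG$ in place of $\mathbb QG$ gives the same set, since clearing denominators does not change the kernel.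

Let $B^{(2)}$ be the union of the sets $B^{(2)}(G)$ over all finitely generated $G$. Austin showed that $B^{(2)}$ is uncountable, so it contains irrational and even transcendental numbers. Grabowski, and independently Pichot–Schick–Zuk, showed that $B^{(2)}=\mathbb R_{\ge0}$. The groups they construct for this contain the lamplighter group $(\mathbb Z/2\mathbb Z)\wr\mathbb Z$. For a prime $p$, the group $(\mathbb Z/p\mathbb Z)\wr\mathbb Z$ is $\bigoplus_{\mathbb Z}(\mathbb Z/p\mathbb Z)\rtimes\mathbb Z$, where $1\in\mathbb Z$ shifts the coordinates. A question of Grabowski, taken here from "Computability and $\ell^2$-Betti Numbers" (https://homepages.uni-regensburg.de/~usm34387/masterarbeit.pdf), asks: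

*If $G$ is finitely generated and $B^{(2)}(G)$ contains an irrational number, must $G$ contain $(\mathbb Z/p\mathbb Z)\wr\mathbb Z$ for some prime $p$?*

Theorem A answers no. A torsion group has no element of infinite order, so it does not contain $\mathbb Z$, and every group $(\mathbb Z/p\mathbb Z)\wr\mathbb Z$ contains $\mathbb Z$. Corollary C says more: every non-negative real number arises from a finitely generated torsion group, which may be an amenable $p$-group for any given $p$, or a $p$-group of a fixed finite exponent for any given odd $p$.

## 2. Finite groups, the integers, and a countability bound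

Let us compute a few dimensions by hand.

*Finite groups.* If $G$ is finite, $P$ commutes with left translations, so each of the $|G|$ translates of $e_i$ contributes the same amount to the ordinary trace of $P$. Hence $\dim_{\mathcal N(G)}=\frac1{|G|}\dim_{\mathbb C}$, and $B^{(2)}(G)\subseteq\frac1{|G|}\mathbb Z$.

*The integers.* For $G=\mathbb Z$, Fourier series turn $\ell^2(\mathbb Z)^n$ into $L^2(S^1)^n$ and $A$ into a matrix $A(z)$ of Laurent polynomials. The kernel projection is, at almost every $z$, the projection onto the kernel of $A(z)$ on row vectors, and $\langle Pe_i,e_i\rangle=\int\langle P(z)e_i,e_i\rangle\,dz$. The rank of $A(z)$ is its generic rank for all but finitely many $z$. So the dimension is $n$ minus the generic rank, an integer.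

*One element.* Let $g\in G$ have order $n<\infty$ and take $A=1-g$. Then $\xi g=\xi$ means that $\xi$ is constant on left cosets of $\langle g\rangle$. The kernel projection is right multiplication by $\frac1n\sum_j g^j$, and the dimension is $\frac1n$. If $g$ has infinite order, $\xi$ would be constant on infinite cosets, so $\xi=0$ and the dimension is $0$. Keep this example in mind: *a cycle of length $n$ contributes $1/n$, an infinite orbit contributes $0$.*

If all entries of $A$ are supported on a finite subgroup $H$, the dimension equals the one computed over $H$ (Lemma 5(i) below), hence is rational. So in a torsion group we need matrices whose supports generate an infinite subgroup.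

Finally, $\mathbb QG$ is countable for a finitely generated $G$, so *each single set $B^{(2)}(G)$ is countable*. One matrix over one group gives one number, and there is in general no way to see irrationality by staring at a series. But if uncountably many torsion groups gave uncountably many numbers, some of these would be transcendental, because there are only countably many algebraic numbers. So we look for a family of groups with a parameter, and a dimension that depends injectively on the parameter.

## 3. Idempotents as random labels

From now on $Q$ is an infinite group with a finite symmetric generating set $S\not\ni1$, and $p$ is a prime. The symbol $\mathbb Q$ always means the rationals. We attach to $Q$ a lamp group whose group ring can read "labels" at points of $Q$.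

**Definition (labels).** Let $L=(S\cup\{*\})^2\setminus\{(*,*)\}$ and $F=(\mathbb Z/p)^L$. For $\ell\in L$ let $\varepsilon_\ell\in\mathbb Q[F]$ be the average of the elements of the $\ell$-th factor $\mathbb Z/p$, and
$$e_\ell=\varepsilon_\ell\prod_{\ell'\neq\ell}(1-\varepsilon_{\ell'})\in\mathbb Q[F].$$

The $\varepsilon_\ell$ are commuting self-adjoint idempotents, so the $e_\ell$ are self-adjoint idempotents, and they are pairwise orthogonal. On the dual side they are very concrete. A character $\psi=(\psi_\ell)_{\ell\in L}$ of $F$, extended linearly to $\mathbb Q[F]$, satisfies $\psi(\varepsilon_\ell)=1$ if $\psi_\ell$ is trivial and $0$ otherwise, since a nontrivial character sums to $0$. So $\psi(e_\ell)=1$ if $\psi_\ell$ is the only trivial component of $\psi$, and $\psi(e_\ell)=0$ otherwise. Put $D_\ell=\{\psi\in\widehat F:\psi(e_\ell)=1\}$. The sets $D_\ell$ are pairwise disjoint, and under the uniform measure on $\widehat F$ each has measure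
$$\tau=\tfrac1p\big(1-\tfrac1p\big)^{|L|-1}>0 .$$
Hence $|L|\tau\le1$. Since $|L|=(|S|+1)^2-1>|S|$, we get
$$|S|\tau<1. \tag{1}$$

For example, if $S=\{s,s^{-1}\}$ and $p=2$, then $|L|=8$ and $\tau=2^{-8}$.

**Definition (lamp extension).** Let $\Gamma=N\rtimes Q$, where $Q$ acts on a group $N$, let $\pi:\Gamma\to Q$ be the projection, and regard $Q$ as a subgroup of $\Gamma$. Assume $\Gamma$ is finitely generated. Let $V=\bigoplus_{q\in Q}F$, write $f_q$ for $f\in F$ placed in coordinate $q$, let $\Gamma$ act on $V$ by $\gamma f_q\gamma^{-1}=f_{\pi(\gamma)q}$, and let $G=V\rtimes\Gamma$. Write $E_\ell\in\mathbb Q[V]$ for $e_\ell$ placed in coordinate $1\in Q$.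

The group $G$ is generated by $F_1$, the copy of $F$ in coordinate $1$, together with generators of $\Gamma$: conjugating $F_1$ by $q\in Q$ gives the copy in coordinate $q$.

Let $\widehat V=\prod_{q\in Q}\widehat F$ with the product $\mu$ of the uniform measures. For $\chi=(\chi_q)_q\in\widehat V$, say that $q$ *has label* $\lambda(q)=\ell$ if $\chi_q\in D_\ell$, and that $q$ is *blank* if $\chi_q$ lies in no $D_\ell$. Under $\mu$ the labels at distinct points are independent, and each $\ell\in L$ occurs at $q$ with probability $\tau$.

**Lemma 1 (cycle-length formula).** Let $T\in M_d(\mathbb Q[G])$ have entries that are finite sums of products of elements of $\Gamma$ and elements $E_\ell$. Then right multiplication by $T$ acts, under a unitary $\ell^2(G)\cong L^2(\widehat V,\mu;\ell^2(\Gamma))$, fibrewise by operators $U_\chi$ on $\ell^2(\Gamma\times\{1,\dots,d\})$. The rules are: in the fibre over $\chi$,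
$$E_\ell:\ \delta_\gamma\mapsto\mathbf 1[\lambda(\pi(\gamma))=\ell]\,\delta_\gamma,\qquad \gamma':\ \delta_\gamma\mapsto\delta_{\gamma\gamma'}\quad(\gamma'\in\Gamma), \tag{2}$$
and $T_{ij}$ carries component $i$ to component $j$. Suppose that for every $\chi$ there is an injective partial map $\sigma_\chi$ of $\Gamma\times\{1,\dots,d\}$ with $U_\chi\delta_\alpha=\delta_{\sigma_\chi(\alpha)}$ where $\sigma_\chi(\alpha)$ is defined, and $U_\chi\delta_\alpha=0$ elsewhere. Then
$$\dim_{\mathcal N(G)}\ker(1-T)=\int_{\widehat V}\sum_{i=1}^d\omega_\chi(1,i)\,d\mu(\chi),$$
where $\omega_\chi(\alpha)=1/n$ if $\alpha$ lies on a $\sigma_\chi$-cycle of length $n$, and $\omega_\chi(\alpha)=0$ if $\alpha$ is not $\sigma_\chi$-periodic.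

*Proof.* **Step 1: the fibre picture.** This step justifies (2). Send $v\gamma$ ($v\in V$, $\gamma\in\Gamma$) to the function $\chi\mapsto\chi(v)\delta_\gamma$. The characters of $\widehat V$ given by elements of $V$ form an orthonormal basis of $L^2(\widehat V,\mu)$, so this extends to a unitary $\ell^2(G)\cong L^2(\widehat V,\mu;\ell^2(\Gamma))$. Now $v\gamma\cdot E_\ell=v(\gamma E_\ell\gamma^{-1})\gamma$, and $\gamma E_\ell\gamma^{-1}$ is $e_\ell$ in coordinate $\pi(\gamma)$. So $v\gamma E_\ell$ corresponds to $\chi\mapsto\chi(v)\,\chi_{\pi(\gamma)}(e_\ell)\,\delta_\gamma$, which is the first rule. The second rule is immediate from $v\gamma\cdot\gamma'=v(\gamma\gamma')$. Both sides are bounded operators that agree on a basis. Since we use row vectors, $(\xi T)_j=\sum_i\xi_iT_{ij}$.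

**Step 2: integrating matrix coefficients.** This step moves the trace into the fibres. Let $R_T$ denote right multiplication by $T$. Right multiplication by $E_\ell$ is a self-adjoint projection, both on $\ell^2(G)$ and in each fibre; right multiplication by $\gamma'$ is unitary with adjoint $\gamma'^{-1}$, in both places. Hence $R_T^*$ acts fibrewise by $U_\chi^*$, and every noncommutative polynomial in $R_T,R_T^*$ acts fibrewise by the same polynomial in $U_\chi,U_\chi^*$. The vector $e_i$ corresponds to the constant field $\chi\mapsto\delta_{(1,i)}$. So for each such polynomial $f$,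
$$\langle f(R_T,R_T^*)e_i,e_i\rangle=\int_{\widehat V}\langle f(U_\chi,U_\chi^*)\delta_{(1,i)},\delta_{(1,i)}\rangle\,d\mu(\chi). \tag{3}$$
The integrand depends on finitely many coordinates of $\chi$, so it is measurable.

**Step 3: reaching the kernel projection.** This step replaces polynomials by the projection we want. As $\sigma_\chi$ is injective, $\|U_\chi\|\le1$ for all $\chi$, hence $\|R_T\|\le1$. Put $B=(1-R_T)^*(1-R_T)$ and $B_\chi=(1-U_\chi)^*(1-U_\chi)$. Then $0\le B\le4$ and $0\le B_\chi\le4$. If $0\le C\le1$, the spectral theorem says that $C^n$ converges strongly to the projection onto $\ker(1-C)$. Thus $(1-B/4)^n$ converges strongly to the projection $P$ onto $\ker B=\ker(1-R_T)$, and $(1-B_\chi/4)^n$ converges strongly to the projection $P_\chi$ onto $\ker(1-U_\chi)$, for every $\chi$. Apply (3) to $(1-B/4)^n$ and let $n\to\infty$; the integrands lie in $[0,1]$, so dominated convergence gives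
$$\dim_{\mathcal N(G)}\ker(1-T)=\int_{\widehat V}\sum_{i=1}^d\langle P_\chi\delta_{(1,i)},\delta_{(1,i)}\rangle\,d\mu(\chi).$$

**Step 4: the kernel in one fibre.** This step computes $\langle P_\chi\delta_\alpha,\delta_\alpha\rangle$. Write $\sigma=\sigma_\chi$. A vector $f$ satisfies $U_\chi f=f$ if and only if $f(\alpha)=f(\sigma^{-1}(\alpha))$ for $\alpha$ in the range of $\sigma$, and $f(\alpha)=0$ for $\alpha$ outside it. Since $\sigma$ is an injective partial map, each orbit is of one of three types.

* It has an initial point, outside the range of $\sigma$. Then $f$ vanishes there, hence on the whole orbit.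
* It has no initial point and is infinite: it is bi-infinite, or backward-infinite with a terminal point where $\sigma$ is undefined. Then $f$ is constant on an infinite set, hence $0$ by square-summability.
* It is a finite cycle. Then $f$ is an arbitrary constant on it.

So $P_\chi$ averages over each finite cycle and is $0$ on the other orbits. Hence $\langle P_\chi\delta_\alpha,\delta_\alpha\rangle=\omega_\chi(\alpha)$. $\square$

## 4. Arrows, complete segments and self-avoiding words

Fix $\chi$. If $\lambda(q)=(r,s)$, write $\mathrm{in}(q)=r$ and $\mathrm{out}(q)=s$.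

**Definition (arrows).** There is an *arrow* $q\to qs$ if $\mathrm{out}(q)=s\in S$ and $\mathrm{in}(qs)=s$. So both ends must agree on the letter. A *complete segment* is a finite directed path of arrows $q_0\to q_1\to\dots\to q_k$ with $\mathrm{in}(q_0)=*$ and $\mathrm{out}(q_k)=*$. If $q_j=q_{j-1}s_j$, its *word* is $s_1\cdots s_k$. Here $k\ge1$, because $(*,*)\notin L$.

**Definition (self-avoiding words).** A word $u=s_1\cdots s_k$ with $k\ge1$ and $s_i\in S$ is *self-avoiding* if $1,s_1,s_1s_2,\dots,s_1\cdots s_k$ are distinct in $Q$. Write $\bar u\in Q\setminus\{1\}$ for its value and $|u|=k$. A nonempty word $w=s_1\cdots s_n$ is a *simple closed word* if its value is $1$ and $1,s_1,\dots,s_1\cdots s_{n-1}$ are distinct. For $g\in Q\setminus\{1\}$ put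
$$W(g)=\sum_{u\text{ self-avoiding},\ \bar u=g}\tau^{|u|+1},\qquad W=\sum_{g\ne1}W(g).$$

We have $W(g)>0$, since a geodesic word from $1$ to $g$ is self-avoiding. By (1), $W\le\sum_{k\ge1}|S|^k\tau^{k+1}<\infty$.

For example, let $Q=\mathbb Z=\langle s\rangle$ and $S=\{s,s^{-1}\}$. The labels $(*,s),(s,s),(s,*)$ at $1,s,s^2$ make a complete segment with word $ss$. The self-avoiding words are $s^k$ and $s^{-k}$, so $W(s^n)=\tau^{|n|+1}$ for $n\neq0$. The simple closed words are $ss^{-1}$ and $s^{-1}s$.

**Lemma 2.** (a) Every vertex has at most one outgoing and at most one incoming arrow. Every component of the arrow graph is a directed cycle or a directed path, finite or infinite. (b) A complete segment has distinct vertices, so its word is self-avoiding, and it is an entire component. (c) For a self-avoiding word $u$ and $0\le j\le|u|$, the event that $1\in Q$ is the $j$-th vertex of a complete segment with word $u$ has probability $\tau^{|u|+1}$. For a simple closed word $w$, the event that $1$ lies on a directed cycle of arrows that reads $w$ from $1$ has probability $\tau^{|w|}$. All these events are pairwise disjoint.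

*Proof.* (a) An outgoing arrow at $q$ goes to $q\cdot\mathrm{out}(q)$, an incoming one comes from $q\cdot\mathrm{in}(q)^{-1}$. From a vertex $v_0$, follow arrows forwards and backwards as far as possible, to get $\dots\to v_{-1}\to v_0\to v_1\to\cdots$. All neighbours of these vertices are again among them, so they form the component. If they are distinct it is a directed path. If $v_i=v_j$ with $i<j$ and $j-i$ minimal, the closed walk $v_i\to\dots\to v_j$ uses the only outgoing and incoming arrow at each of its vertices, so it is the whole component, a directed cycle.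

(b) If $q_i=q_j$ with $i<j$, then following the unique incoming arrows back gives $q_0=q_{j-i}$, which has an incoming arrow; but $\mathrm{in}(q_0)=*$, a contradiction. Since $q_0$ has no incoming arrow, $q_k$ has no outgoing arrow, and all degrees are at most one, no arrow joins the segment to another vertex.

(c) The first event prescribes the labels $(*,s_1),(s_1,s_2),\dots,(s_{k-1},s_k),(s_k,*)$ at the $k+1$ points $(s_1\cdots s_j)^{-1}s_1\cdots s_i$, $0\le i\le k$, which are distinct. The second prescribes, at the $n$ distinct points $s_1\cdots s_i$, $0\le i<n$, the label $(s_i,s_{i+1})$, with $s_0:=s_n$. Independence gives the probabilities. The component of $1$ determines which type occurs, and then $(u,j)$ or $w$, so the events are disjoint. $\square$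

## 5. Walking back and forth on a segment

We now build matrices that walk along the arrows. In odd *phases* they walk forwards, in even phases backwards; at the ends of a complete segment the phase changes and an element of $N$ is inserted. Put
$$\mathrm{Out}_s=\sum_{r\in S\cup\{*\}}E_{(r,s)},\quad \mathrm{In}_s=\sum_{r\in S\cup\{*\}}E_{(s,r)}\ (s\in S),\quad \mathrm{Out}_*=\sum_{r\in S}E_{(r,*)},\quad \mathrm{In}_*=\sum_{s\in S}E_{(*,s)},$$
$$a=\sum_{s\in S}\mathrm{Out}_s\,s\,\mathrm{In}_s,\qquad a^*=\sum_{s\in S}\mathrm{In}_s\,s^{-1}\,\mathrm{Out}_s .$$
By (2), right multiplication by $a$ in a fibre moves $\delta_\gamma$ to $\delta_{\gamma s}$ if there is an arrow $q\to qs$ at $q=\pi(\gamma)$, and kills it otherwise; $a^*$ moves backwards along the incoming arrow.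

**Proposition 3 (back-and-forth formula).** Let $\Gamma=N\rtimes Q$ be as in Section 3, with $N$ a torsion group. Let $d\ge2$ be even and $n_1,\dots,n_d\in N$. Let $T\in M_d(\mathbb Q[G])$ have $T_{ii}=a$ for $i$ odd, $T_{ii}=a^*$ for $i$ even, $T_{i,i+1}=\mathrm{Out}_*\,n_i$ for $i$ odd, $T_{i,i+1}=\mathrm{In}_*\,n_i$ for $i$ even (indices modulo $d$), and all other entries $0$. For $g\in Q\setminus\{1\}$ put
$$h(g)=(g\,n_1\,g^{-1}\,n_2)(g\,n_3\,g^{-1}\,n_4)\cdots(g\,n_{d-1}\,g^{-1}\,n_d)\in N,$$
and let $o(g)$ be its order. Then
$$\dim_{\mathcal N(G)}\ker(1-T)=\sum_{w\text{ simple closed}}\frac d{|w|}\,\tau^{|w|}+\sum_{g\neq1}\frac{W(g)}{o(g)} .$$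

*Proof.* **Step 1: the partial map.** The purpose is to check the hypothesis of Lemma 1. Fix $\chi$ and write $q=\pi(\gamma)$. The rules (2) give $U_\chi\delta_\alpha=\delta_{\sigma(\alpha)}$ or $0$, with the following $\sigma$.

* $i$ odd: if there is an arrow $q\to qs$, then $\sigma(\gamma,i)=(\gamma s,i)$. If $\mathrm{out}(q)=*$, then $\sigma(\gamma,i)=(\gamma n_i,i+1)$. Otherwise it is undefined.
* $i$ even: if there is an arrow $qr^{-1}\to q$ with $r=\mathrm{in}(q)$, then $\sigma(\gamma,i)=(\gamma r^{-1},i)$. If $\mathrm{in}(q)=*$, then $\sigma(\gamma,i)=(\gamma n_i,i+1)$. Otherwise it is undefined.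

Note $\pi(\gamma n_i)=\pi(\gamma)$. The map is injective. Indeed, for $i$ odd a preimage of $(\gamma,i)$ is either $(\gamma\,\mathrm{in}(q)^{-1},i)$ with $\mathrm{in}(q)\in S$, or $(\gamma n_{i-1}^{-1},i-1)$ with $\mathrm{in}(q)=*$, because phase $i-1$ is even. These exclude each other. For $i$ even a preimage is either $(\gamma\,\mathrm{out}(q),i)$ with $\mathrm{out}(q)\in S$, or $(\gamma n_{i-1}^{-1},i-1)$ with $\mathrm{out}(q)=*$, and these exclude each other too.

**Step 2: where periodic points can be.** We show that if $(\gamma,i)$ is $\sigma$-periodic, then the arrow-component $C$ of $\pi(\gamma)$ is a directed cycle or a complete segment. The $\pi$-image of the orbit moves along arrows or rests when the phase changes, so it stays in $C$. If the phase never changes along the orbit, the $\pi$-image always moves in one direction and returns, so $C$ is a directed cycle by Lemma 2(a). If the phase changes, it changes in the cyclic order $1\to2\to\dots\to d\to1$, so by periodicity all these changes occur. Hence $C$ contains a vertex $q'$ with $\mathrm{out}(q')=*$ and a vertex $q''$ with $\mathrm{in}(q'')=*$, so a vertex without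 outgoing arrow and one without incoming arrow. By Lemma 2(a), $C$ is a finite directed path from $q''$ to $q'$, and $q''\ne q'$ because $(*,*)\notin L$. So $C$ is a complete segment.

**Step 3: directed cycles.** We compute the cycle length over a directed cycle of $n$ arrows. No label $*$ occurs there. The product of the letters once around is $1$ in $Q$, hence in $\Gamma$, since $Q\le\Gamma$. So after $n$ steps, forwards or backwards, $(\gamma,i)$ returns to itself, and not earlier because the $n$ vertices are distinct. Every point over the directed cycle lies on a $\sigma$-cycle of length exactly $n$.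

**Step 4: complete segments.** We compute the cycle length over a complete segment $q_0\to\dots\to q_k$ with word $u=s_1\cdots s_k$. Here $\sigma$ is defined at every point over the segment: in odd phases there is an arrow at $q_j$, $j<k$, and $\mathrm{out}(q_k)=*$; in even phases there is an incoming arrow at $q_j$, $j>0$, and $\mathrm{in}(q_0)=*$. Every forward orbit runs through the phases and reaches a point $(\gamma,1)$ with $\pi(\gamma)=q_0$. From there, writing $u$ also for the value $\bar u\in Q\le\Gamma$,
$$(\gamma,1)\mapsto\dots\mapsto(\gamma u,1)\mapsto(\gamma un_1,2)\mapsto\dots\mapsto(\gamma un_1u^{-1},2)\mapsto(\gamma un_1u^{-1}n_2,3)\mapsto\cdots\mapsto(\gamma\,h(\bar u),1).$$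
Each phase takes $k$ moves and one change, so this takes $d(k+1)$ steps, and it is the first return to phase $1$ over $q_0$. Iterating, the returns are $(\gamma h(\bar u)^j,1)$, $j=1,2,\dots$, so the orbit of $(\gamma,1)$ is a cycle of length $d(k+1)\,o(\bar u)$. Every forward orbit over the segment reaches such a cycle, and $\sigma$ is injective and permutes the cycle, so every point over the segment lies on such a cycle.

**Step 5: integration.** We insert this into Lemma 1. There are $d$ phases, and by Lemma 2(c) complete segments contribute
$$\sum_{u}\sum_{j=0}^{|u|}d\,\tau^{|u|+1}\frac1{d(|u|+1)\,o(\bar u)}=\sum_u\frac{\tau^{|u|+1}}{o(\bar u)}=\sum_{g\ne1}\frac{W(g)}{o(g)},$$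
while directed cycles contribute $\sum_wd\,\tau^{|w|}\frac1{|w|}$, which converges by (1). $\square$

The length of the segment has cancelled: a long segment gives long cycles, but also many positions for the base point. What remains is the order of $h(g)$.

*Two phases without insertions.* Take $N=1$, $d=2$. The group is $V\rtimes Q$, a torsion group if $Q$ is one, and the dimension is $\sum_w\frac2{|w|}\tau^{|w|}+W$. This is one number for each $Q$ and $S$. The formula expresses it by counts of self-avoiding and simple closed words in $Q$, and we have no means to decide whether it is irrational.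

*Two phases with one insertion.* To bring in a parameter, we want a torsion group $N=N_I$ in which $o(g)$ depends on whether $g$ lies in a given set $I\subseteq Q\setminus\{1\}$. The obvious try is $d=2$, $n_1=y$, $n_2=1$: walk to the end of the segment, insert $y$, walk back. Then $h(g)=gyg^{-1}$. But conjugate elements have the same order, so $o(g)$ is the order of $y$ for every $g$, and we get $W$ divided by a constant. This is where the approach stops: the walk does know $g$, but it records $g$ only through a conjugate of $y$, and orders do not see that.

*Four phases.* The remedy is to compare $y_g=gyg^{-1}$ with an element $x$ inserted at the other end of the segment. Take $d=4$ and insert $y,x^{-1},y^{-1},x$. Then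
$$h(g)=y_g\,x^{-1}\,y_g^{-1}\,x$$
is a commutator of $y_g$ and $x$. The commutation of $x$ with the different conjugates $y_g$ can be prescribed independently for every $g$. By $Q$-equivariance the commutator of $qxq^{-1}$ with $q'yq'^{-1}$ should only depend on $q^{-1}q'$, and that leaves one free central element for each $g\in Q$.

## 6. A Heisenberg group with one central element for each $g\in Q$

Let $R=\mathbb F_p[Q]$, with basis $\delta_q$ ($q\in Q$) and anti-involution $(\sum a_q\delta_q)^*=\sum a_q\delta_{q^{-1}}$.

**Definition (the groups $N_I$, $\Gamma_I$, $G_I$).** For $I\subseteq Q\setminus\{1\}$ let $Z_I=\operatorname{span}\{\delta_g:g\in I\}\subseteq R$. Let $N_I$ be the set $R\times R\times(R/Z_I)$ with product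
$$(a,b,c)(a',b',c')=(a+a',\,b+b',\,c+c'+\beta(a,b')),\qquad\beta(a,b')=a^*b'\bmod Z_I .$$
Let $Q$ act on $N_I$ by $q\cdot(a,b,c)=(\delta_qa,\delta_qb,c)$. Put $\Gamma_I=N_I\rtimes Q$ and $G_I=V\rtimes\Gamma_I$, as in Section 3. Let
$$x=(\delta_1,0,0),\qquad y=(0,\delta_1,0),\qquad z_g=(0,0,\delta_g),\qquad y_g=gyg^{-1}=(0,\delta_g,0)\quad(g\in Q).$$

*Well-definedness.* Associativity holds because $\beta$ is biadditive: both ways of bracketing three factors give third coordinate $c+c'+c''+\beta(a,b')+\beta(a,b'')+\beta(a',b'')$. The inverse of $(a,b,c)$ is $(-a,-b,-c+\beta(a,b))$. The action is by automorphisms since $(\delta_qa)^*(\delta_qb)=a^*\delta_{q^{-1}}\delta_qb=a^*b$. As $Q$ acts trivially on the third coordinate, $Z_I$ may be any span of basis vectors; it need not be an ideal.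

*A toy case.* The definition of $N_I$ makes sense for finite $Q$ as well. If $Q=1$ and $I=\emptyset$, then $N_I$ is the Heisenberg group over $\mathbb F_p$. If $Q=\{1,h\}$ has order $2$ and $I=\{h\}$, then $\delta_h$ is killed in the third coordinate: $x$ commutes with $y_h$ but not with $y_1=y$. That is the switch we want.

**The commutator.** The first coordinates of $z_g$ vanish and $Q$ fixes $z_g$, so $z_g$ is central in $\Gamma_I$. Its order $o_I(g)$ is $1$ if $g\in I$, and $p$ if $g\notin I$. Further, $xy_g=(\delta_1,\delta_g,\delta_g)$ and $y_gx=(\delta_1,\delta_g,0)$, so $xy_g=y_gxz_g$. Hence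
$$x^{-1}y_g^{-1}=(y_gx)^{-1}=(xy_gz_g^{-1})^{-1}=y_g^{-1}x^{-1}z_g,$$
and therefore
$$y_g\,x^{-1}\,y_g^{-1}\,x=z_g. \tag{4}$$

**Generators.** $\Gamma_I$ is generated by $S\cup\{x,y\}$. The $Q$-conjugates of $x$ and $y$ are the $(\delta_q,0,0)$ and $(0,\delta_q,0)$, and generate all $(a,0,0)$ and $(0,b,0)$. By (4) we obtain all $z_g$, hence all $(0,0,c)$. Finally $(a,b,c)=(a,0,0)(0,b,0)(0,0,c-\beta(a,b))$. So $G_I$ is generated by the finite set $F_1\cup S\cup\{x,y\}$.

**Exponent and local finiteness.** All $(0,0,c)$ are central and $N_I$ modulo these is abelian, so $N_I$ is nilpotent of class $\le2$. By induction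
$$(a,b,c)^n=\Big(na,\,nb,\,nc+\tbinom n2\beta(a,b)\Big),$$
where the step uses $\beta(na,b)=n\beta(a,b)$ and $\binom n2+n=\binom{n+1}2$. For odd $p$, $p$ divides $\binom p2$; for $p=2$, $\binom42=6$ is even. So $N_I$ has exponent dividing $p$ if $p$ is odd, and dividing $4$ if $p=2$. Since $\pi(N_I)=1$, $N_I$ acts trivially on $V$. Hence the kernel of $G_I\to Q$ is the direct product $V\times N_I$, again nilpotent of class $\le2$ with the same bound on the exponent.

This kernel is locally finite. Let $H$ be a finitely generated subgroup of a class-$2$ nilpotent group of finite exponent. Its abelianization is finitely generated, abelian, of finite exponent, so finite. Its commutator subgroup is central, and generated by the finitely many commutators of the generators, since commutators are bimultiplicative in class $2$. It is abelian of finite exponent, so finite. Hence $H$ is finite.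

**Torsion.** If $Q$ is a torsion group (respectively a $p$-group), so is $G_I$: a power $n$ (respectively a $p$-power) of an element lies in $V\times N_I$, which has exponent dividing $p$ or $4$.

*A remark on two phases with two insertions.* With $d=2$, $n_1=y$, $n_2=x$ one gets $h(g)=y_gx=(\delta_1,\delta_g,0)$. For odd $p$ this has order $p$ for every $g$, because $N_I$ has exponent dividing $p$ and $y_gx\ne1$. So for odd $p$ this does not see $I$. For $p=2$ its square is $z_g$, and its order is $2$ or $4$ according to whether $g\in I$. The commutator treats all $p$ alike.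

## 7. The dimension $\Phi(I)$

Let $T\in M_4(\mathbb Q[G_I])$ have $T_{11}=T_{33}=a$, $T_{22}=T_{44}=a^*$,
$$T_{12}=\mathrm{Out}_*\,y,\qquad T_{23}=\mathrm{In}_*\,x^{-1},\qquad T_{34}=\mathrm{Out}_*\,y^{-1},\qquad T_{41}=\mathrm{In}_*\,x,$$
and all other entries $0$. Put $\Phi(I)=\dim_{\mathcal N(G_I)}\ker\big(1-T:\ell^2(G_I)^4\to\ell^2(G_I)^4\big)\in B^{(2)}(G_I)$.

**Proposition 4.** There is a constant $c_0\ge0$, depending only on $Q,S,p$ and not on $I$, with
$$\Phi(I)=c_0+\sum_{g\ne1}\frac{W(g)}{o_I(g)}=c_0+\frac1pW+\Big(1-\frac1p\Big)\sum_{g\in I}W(g).$$

*Proof.* This is Proposition 3 with $N=N_I$, $d=4$ and $(n_1,n_2,n_3,n_4)=(y,x^{-1},y^{-1},x)$. Over a complete segment with word $u$ the walk makes the round trip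
$$(\gamma,1)\rightsquigarrow(\gamma u,1)\mapsto(\gamma uy,2)\rightsquigarrow(\gamma uyu^{-1},2)\mapsto(\gamma uyu^{-1}x^{-1},3)\rightsquigarrow(\gamma uyu^{-1}x^{-1}u,3)$$
$$\mapsto(\gamma uyu^{-1}x^{-1}uy^{-1},4)\rightsquigarrow(\gamma uyu^{-1}x^{-1}uy^{-1}u^{-1},4)\mapsto(\gamma\,uyu^{-1}x^{-1}uy^{-1}u^{-1}x,1).$$
As $uyu^{-1}=y_{\bar u}$, formula (4) gives $h(g)=y_gx^{-1}y_g^{-1}x=z_g$, of order $o_I(g)$. The constant is $c_0=\sum_w\frac4{|w|}\tau^{|w|}$ over simple closed words. The words, $\tau$ and the weights $W(g)$ do not involve $I$. The second equality follows from $\frac1{o_I(g)}=\frac1p+(1-\frac1p)\mathbf 1[g\in I]$. $\square$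

*Example: $Q=\mathbb Z$, $p=2$.* With $S=\{s,s^{-1}\}$ we have $\tau=\frac1{256}$, $W(s^n)=\tau^{|n|+1}$, $W=2\tau^2/(1-\tau)$, and the two simple closed words of length $2$ give $c_0=4\tau^2$. So
$$\Phi(I)=4\tau^2+\frac{\tau^2}{1-\tau}+\frac12\sum_{s^n\in I}256^{-|n|-1}.$$
For $I\subseteq\{s,s^2,s^3,\dots\}$ the last sum is a base-$256$ expansion with digits $0,1$, so $\Phi(I)$ is rational exactly when the indicator sequence of $I$ is eventually periodic. This exhibits explicit irrational values, but it says nothing about the question, since $V\rtimes\mathbb Z\le G_I$ contains $(\mathbb Z/2\mathbb Z)\wr\mathbb Z$. For torsion $Q$ the weights $W(g)$ are not explicit, and we use the counting argument of Section 2 instead.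

## 8. Uncountably many values: proof of Theorem A

The only external input is the existence of an infinite finitely generated torsion group $Q$, for instance Grigorchuk's $2$-group (Grigorchuk 1980); existence also follows from Golod 1964. Fix such a $Q$, a finite symmetric generating set $S\not\ni1$, and any prime $p$, for instance $p=2$.

**Step 1: torsion.** This step secures the group-theoretic half. By Section 6 every $G_I$ is a finitely generated torsion group.

**Step 2: a chain of sets.** This step makes $\Phi$ injective on an uncountable family. The set $Q\setminus\{1\}$ is countably infinite; fix a bijection $\rho$ from it onto the rational numbers. For $t\in\mathbb R$ put $I_t=\{g:\rho(g)<t\}$. If $t<t'$, there is a rational in $[t,t')$, so $I_t\subsetneq I_{t'}$. As all $W(g)>0$, Proposition 4 gives $\Phi(I_t)<\Phi(I_{t'})$.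

**Step 3: counting.** This step finds the transcendental number. The set $\{\Phi(I_t):t\in\mathbb R\}$ is uncountable, so all but countably many of its elements are transcendental. Pick $t$ with $\Phi(I_t)$ transcendental. Then $\Phi(I_t)\in B^{(2)}(G_{I_t})$, and $G=G_{I_t}$ is a finitely generated torsion group. This proves Theorem A. Since $G$ contains no copy of $\mathbb Z$, it contains no $(\mathbb Z/\ell\mathbb Z)\wr\mathbb Z$ for any prime $\ell$, and the answer to the question is no. $\square$

## 9. Filling an interval: proof of Theorem B

Now $Q$ is any infinite finitely generated group, and we want every $t\ge0$. The natural plan is to vary $I$ and hope that $\Phi(I)$ sweeps out an interval. In general it does not. For $Q=\mathbb Z$, $p=2$ as above, $\sum_{g\in I}W(g)$ runs only through numbers with base-$256$ digits $0,1,2$ (one unit for each of $s^n$ and $s^{-n}$), and these contain no interval. The weights drop too fast for digits $0,1$ or $0,1,2$. The cure is to use several groups at once, which allows larger digits, provided we bound how fast the weights drop. Three facts let us combine groups.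

**Lemma 5.** Let $G$ be a finitely generated group.

(i) If $H\le G$ is finitely generated, then $B^{(2)}(H)\subseteq B^{(2)}(G)$.

(ii) $B^{(2)}(G)$ is closed under addition.

(iii) If $r\in B^{(2)}(G)$ and $H$ is finite, then $r/|H|\in B^{(2)}(G\times H)$.

*Proof.* (i) For a matrix $A$ over $\mathbb QH$, right multiplication preserves the decomposition of $\ell^2(G)^n$ over the left cosets $gH$. So the kernel projection over $G$ restricts on the coset $H$ to the kernel projection over $H$, and the $e_i$ lie in that summand.

(ii) Take block-diagonal matrices.

(iii) Let $A$, with $n$ rows, realise $r$, let $P_A$ be the projection onto its kernel, and $e_H=\frac1{|H|}\sum_{h\in H}h$. On $\ell^2(G\times H)^n=\ell^2(G)^n\otimes\ell^2(H)$, the map $\xi\mapsto(\xi A,\ \xi(1-e_H))$ has as kernel the intersection of $\ker A\otimes\ell^2(H)$ with the range of right multiplication by $e_H$. The projections onto these commute, so the kernel projection is $P_A\otimes e_H$ (with $e_H$ acting by right multiplication). Its trace is $r\cdot\frac1{|H|}$. $\square$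

**Lemma 6.** Let $C=\sum_{k\ge1}(|S|\tau)^k$ and $\kappa=\tau^{-1}+C$. If $g\ne1$, $s\in S$ and $gs\ne1$, then $W(g)\le\kappa\,W(gs)$.

*Proof.* The constant $C$ is finite by (1). Let $u$ be a self-avoiding word with $\bar u=g$. If the path of $u$ does not visit $gs$, then $us$ is self-avoiding with value $gs$. As $u\mapsto us$ is injective and $\tau^{|u|+1}=\tau^{-1}\tau^{|us|+1}$, such $u$ contribute at most $\tau^{-1}W(gs)$ to $W(g)$. If the path visits $gs$, then $u=u'v$, where $u'$ is self-avoiding with $\overline{u'}=gs\ne1$, and $v$ is nonempty because $g\ne gs$. Such $u$ contribute at most $\sum_{u'}\tau^{|u'|+1}\sum_{v}\tau^{|v|}\le W(gs)\,C$, the inner sum being over all nonempty words. $\square$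

**Lemma 7.** Let $m\ge1$ be an integer and let $w_1,w_2,\dots>0$ be summable with $w_i\le m\,w_{i+1}$ for all $i\ge1$. Put $\mathcal R_i=m\sum_{j>i}w_j$. Then every $\theta\in[0,\mathcal R_0]$ is of the form $\sum_{i\ge1}a_iw_i$ with $a_i\in\{0,\dots,m\}$.

*Proof.* We have $w_i\le mw_{i+1}\le\mathcal R_i$. Hence consecutive intervals in the following union overlap, and
$$[0,\mathcal R_{i-1}]=[0,mw_i+\mathcal R_i]=\bigcup_{a=0}^m[aw_i,\,aw_i+\mathcal R_i].$$
So we can choose successively $a_1,a_2,\dots\in\{0,\dots,m\}$ such that the remainder $\theta-\sum_{j\le i}a_jw_j$ lies in $[0,\mathcal R_i]$ for each $i$. Since $\mathcal R_i\to0$, the series converges to $\theta$. $\square$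

*Proof of Theorem B.* **Step 1: weights along a ray.** We choose elements of $Q$ to which Lemma 7 applies. Fix a finite symmetric generating set $S\not\ni1$ of $Q$. The Cayley graph is infinite, connected and locally finite, so it contains a geodesic ray $1=h_0,h_1,h_2,\dots$ with $h_{i+1}\in h_iS$. The $h_i$ are distinct. Put $w_i=W(h_i)$ for $i\ge1$ and $m=\lceil\kappa\rceil$, which depends only on $Q,S,p$. By Lemma 6, $w_i\le\kappa w_{i+1}\le mw_{i+1}$, and $\sum_iw_i\le W<\infty$.

**Step 2: an interval of values.** We show that all numbers in a fixed interval arise from products of $m$ of our groups. Let $\mathcal R_0=m\sum_{j\ge1}w_j$, let $\theta\in[0,\mathcal R_0]$, write $\theta=\sum_ia_iw_i$ by Lemma 7, and put $I_l=\{h_i:i\ge1,\ a_i\ge l\}$ for $l=1,\dots,m$. Each $h_i$ lies in exactly $a_i$ of these sets. By Proposition 4,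
$$\sum_{l=1}^m\Phi(I_l)=\alpha+\Big(1-\frac1p\Big)\theta,\qquad\alpha:=m\Big(c_0+\frac1pW\Big)>0 .$$
By Lemma 5(i) and (ii), this number lies in $B^{(2)}(G_{I_1}\times\dots\times G_{I_m})$. Let $\delta=(1-\frac1p)\mathcal R_0>0$. Then every $r\in[\alpha,\alpha+\delta]$ lies in $B^{(2)}\big(\prod_{l=1}^mG_{I_l}\big)$ for suitable $I_1,\dots,I_m$.

**Step 3: scaling to all $t$.** We reach an arbitrary $t$ from this interval. For $t=0$ take $G=Q^m$, $K=1$ and the $1\times1$ matrix $(1)$. Let $t>0$. The length of $\big[\frac{tp^e}{\alpha+\delta},\frac{tp^e}\alpha\big]$ tends to infinity with $e$, and its left end is positive, so for some $e\ge0$ it contains an integer $j\ge1$. Then $r:=tp^e/j$ lies in $[\alpha,\alpha+\delta]$. Take $I_1,\dots,I_m$ realising $r$, and set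
$$G=\prod_{l=1}^mG_{I_l}\times(\mathbb Z/p)^e ,$$
a finitely generated group. By Lemma 5(iii), $r/p^e\in B^{(2)}(G)$, and by (ii), $t=j\cdot r/p^e\in B^{(2)}(G)$.

**Step 4: the kernel.** We check the exact sequence. The kernel of the natural surjection $G\to Q^m$ is $K=\prod_l(V\times N_{I_l})\times(\mathbb Z/p)^e$. It is nilpotent of class $\le2$, of exponent dividing $p$ if $p$ is odd and dividing $4$ if $p=2$, so it is a $p$-group. It is locally finite by the argument in Section 6. $\square$

## 10. Amenable $p$-groups and bounded exponent: proof of Corollary C

**Part 1.** We feed suitable $p$-groups into Theorem B. For every prime $p$ there is an infinite finitely generated $p$-group $Q$ (Golod 1964). By Grigorchuk (*Degrees of growth of $p$-groups and torsion-free groups*, Mat. Sb. 126 (1985)) it can be chosen of intermediate growth, hence amenable. In Theorem B, $G$ is an extension of the locally finite $p$-group $K$ by the $p$-group $Q^m$. So some $p$-power of each element lies in $K$, and $G$ is a $p$-group. If $Q$ is amenable, so is $Q^m$; $K$ is amenable because it is locally finite; and an extension of an amenable group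 by an amenable group is amenable. So $G$ is amenable.

**Part 2.** Here we use a $Q$ of finite exponent. Let $p$ be odd and choose $k$, depending only on $p$, with $p^k\ge665$. By Adian (*The Burnside Problem and Identities in Groups*), the free Burnside group $Q=B(2,p^k)$, that is, the free group on two generators modulo all $p^k$-th powers, is infinite. Apply Theorem B. For $g\in G$ the image of $g^{p^k}$ in $Q^m$ is trivial, so $g^{p^k}\in K$. As $K$ has exponent dividing $p$, we get $g^{p^{k+1}}=1$. $\square$
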